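\title{A variety that becomes 3-permutable when a majority operation is added}

\begin{abstract}
We construct a variety $\mathcal L_3$, defined by finitely many operations and identities, that is not locally finite and not $3$-permutable, while its join with the variety of one majority operation, taken in the lattice of interpretability types, is $3$-permutable. This confirms a conjecture. The variety $\mathcal L_3$ is not even $4$-permutable, so neither $3$-permutability nor $4$-permutability is join-prime. The construction works for near-unanimity operations of every arity $k\ge 3$. The variety encodes a pair of elements in $k$ code words, any $k-1$ of which have a common neighbor in a suitable bipartite graph; a near-unanimity operation produces a common neighbor of all $k$. Non-permutability is proved by folding a graph of normal forms back onto a path.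
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Joins of varieties}
A \emph{variety} is the class of all algebras of a fixed signature that satisfy a given set of identities. A variety $\mathcal V$ \emph{interprets} in a variety $\mathcal W$ if one can assign to each operation symbol of $\mathcal V$ a term of $\mathcal W$ of the same arity so that the defining identities of $\mathcal V$, rewritten with these terms, hold in $\mathcal W$. Varieties that interpret in each other have the same \emph{interpretability type}, and the types form a lattice. The join has a concrete description. Rename operation symbols so that the signatures of $\mathcal V$ and $\mathcal W$ are disjoint, and let $\mathcal V\vee\mathcal W$ be the variety whose signature is the union of the two signatures and whose defining identities are those of $\mathcal V$ together with those of $\mathcal W$. Its type is the join of the types of $\mathcal V$ and $\mathcal W$.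

An algebra in $\mathcal V\vee\mathcal W$ is a set that carries a $\mathcal V$-structure and a $\mathcal W$-structure, and no defining identity relates the two. The terms of the join, however, compose operations of both kinds, and such mixed terms may satisfy identities that no terms of $\mathcal V$ alone or of $\mathcal W$ alone satisfy. A property of varieties is \emph{join-prime} if it is never created in this way: whenever $\mathcal V\vee\mathcal W$ has the property, $\mathcal V$ or $\mathcal W$ has it.

\subsection{Permutability and majority}
For binary relations on a set, $\alpha\circ\beta$ consists of the pairs $(x,z)$ with $x\mathrel\alpha y\mathrel\beta z$ for some $y$, and $\alpha\circ_n\beta=\alpha\circ\beta\circ\alpha\circ\cdots$ with $n$ factors. A variety is \emph{$n$-permutable} if $\alpha\circ_n\beta=\beta\circ_n\alpha$ for any two congruences $\alpha,\beta$ of any of its algebras. In that case the relation $\gamma=\alpha\circ_n\beta$ can be written so as to end in $\alpha$ and so as to end in $\beta$, hence $\gamma\circ\alpha=\gamma\circ\beta=\gamma$, and $\gamma$ is the congruence generated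 by $\alpha$ and $\beta$. So in an $n$-permutable variety $n$ alternating steps suffice to generate the join of two congruences. By the Hagemann--Mitschke theorem, a variety is $n$-permutable if and only if it has ternary terms $p_1,\dots,p_{n-1}$ with
\begin{equation}\label{eq:HM}
x=p_1(x,y,y),\qquad p_i(x,x,y)=p_{i+1}(x,y,y)\ \ (1\le i<n-1),\qquad p_{n-1}(x,x,y)=y.
\end{equation}
Two consequences will be used. If $\mathcal V$ is $n$-permutable and interprets in $\mathcal W$, then $\mathcal W$ is $n$-permutable. And $n$-permutability implies $(n+1)$-permutability: append the term $p_n(x,y,z)=z$.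

Let $\mathcal M$ be the variety with one ternary operation $m$ and the \emph{majority} identities
\[
m(x,x,y)=m(x,y,x)=m(y,x,x)=x .
\]

\begin{example}\label{ex:M}
The variety $\mathcal M$ is not $n$-permutable for any $n\ge2$. The median on $\{0,1\}$ is a majority operation that is monotone for $0\le1$, so all its term operations are monotone. Terms as in \eqref{eq:HM} would give
\[
1=p_1(1,0,0)\le p_1(1,1,0)=p_2(1,0,0)\le\dots\le p_{n-1}(1,1,0)=0 .
\]
\end{example}

Thus $\mathcal M$ is a natural test partner: a non-$n$-permutable variety $\mathcal L$ with $\mathcal L\vee\mathcal M$ $n$-permutable shows that $n$-permutability is not join-prime. Recall that a variety is \emph{locally finite} if its finitely generated algebras are finite, and \emph{finitely generated} if it is the smallest variety containing some finite algebra; finitely generated varieties are locally finite. The problem treated here, taken from \cite{maj}, is set against three known results.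
\begin{itemize}
\item[(K1)] For every locally finite non-$3$-permutable variety $\mathcal L$, the variety $\mathcal L\vee\mathcal M$ is non-$3$-permutable.
\item[(K2)] For every non-$2$-permutable variety $\mathcal L$, the variety $\mathcal L\vee\mathcal M$ is non-$2$-permutable.
\item[(K3)] For every $n\ge5$ there is a finitely generated non-$n$-permutable variety whose join with $\mathcal M$ is $n$-permutable.
\end{itemize}
For $n=3$ these results pull in opposite directions. By (K1) and (K2) one might expect that majority never creates $3$-permutability, while (K3) shows that it does create longer permutability. The conjecture of \cite{maj} sides with (K3):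
\begin{quote}
\emph{There exists a non-locally finite, non-$3$-permutable variety $\mathcal L$ such that $\mathcal L\vee\mathcal M$ is $3$-permutable.}
\end{quote}

\subsection{Results}
Fix $k\ge3$ and $K=\{1,\dots,k\}$. Let $\mathcal L_k$ be the variety with $4$-ary operations $s_{ij}$ ($i,j\in K$, $i\ne j$), ternary operations $c_i$ ($i\in K$), binary operations $r_j$ ($j\in K$), unary operations $d,q$ and $k$-ary operations $Q_1,Q_2$, defined by the following identities for all admissible indices:
\begin{align}
& s_{ij}(x,y,y,z)=c_i(x,y,z), \tag{L1}\label{L1}\\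
& s_{ij}(x,x,z,z)=r_j(x,z), \tag{L2}\label{L2}\\
& Q_1(c_1(x,y,z),\dots,c_k(x,y,z))=x,\quad Q_2(c_1(x,y,z),\dots,c_k(x,y,z))=z, \tag{L3}\label{L3}\\
& Q_1(w,\dots,w)=Q_2(w,\dots,w)=q(w), \tag{L4}\label{L4}\\
& c_i(x,x,x)=r_j(x,x)=d(x). \tag{L5}\label{L5}
\end{align}
Let $\mathcal N_k$ be the variety with one $k$-ary operation $\nu$ satisfying the \emph{near-unanimity} identities $\nu(x,\dots,x,y,x,\dots,x)=x$, one for each position of $y$. Thus $\mathcal N_3=\mathcal M$.

\begin{theorem}\label{thm:main}
The variety $\mathcal L_k$ is not locally finite and not $3$-permutable, but $\mathcal L_k\vee\mathcal N_k$ is $3$-permutable. In particular, the conjecture holds with $\mathcal L=\mathcal L_3$.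
\end{theorem}

\begin{theorem}\label{thm:four}
The variety $\mathcal L_k$ is not $4$-permutable.
\end{theorem}

The proofs of these theorems do not use (K1)--(K3). Together with (K2) and (K3) they give the following.

\begin{corollary}\label{cor:all}
For $n\ge2$, there is a non-$n$-permutable variety whose join with $\mathcal M$ is $n$-permutable if and only if $n\ge3$. In particular, $3$-permutability and $4$-permutability are not join-prime.
\end{corollary}

\begin{proof}
For $n=2$ there is no such variety by (K2), and for $n\ge5$ there is one by (K3). For $n\in\{3,4\}$ take $\mathcal L_3$: it is neither $3$- nor $4$-permutable, and $\mathcal L_3\vee\mathcal M$ is $3$-permutable, hence $4$-permutable. Since $\mathcal M$ is neither $3$- nor $4$-permutable by Example~\ref{ex:M}, the last claim follows.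
\end{proof}

\begin{remark}\label{rem:infinite}
Every locally finite subvariety $\mathcal V$ of $\mathcal L_3$ is $3$-permutable: $\mathcal V\vee\mathcal M$ satisfies the identities of $\mathcal L_3\vee\mathcal M$, so it is $3$-permutable by Theorem~\ref{thm:main}, and (K1) applies. Hence no finite algebra witnesses that $\mathcal L_3$ is not $3$-permutable. This is why the witness below is an infinite algebra of terms and the proof is an induction on terms.
\end{remark}

\section{Paths, code words and a hexagon}\label{sec:idea}

\subsection{Permutability shortens paths}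
Let $A,B$ be algebras of the same signature, regarded as disjoint, and let $E$ be a subalgebra of $A\times B$. We view $E$ as the edge set of a bipartite graph on $A\cup B$ and write $a\sim b$ and $b\sim a$ when $(a,b)\in E$. That $E$ is a subalgebra means: if $u_i\sim v_i$ for all $i$, with the $u_i$ on one side, then $f(\vec u)\sim f(\vec v)$ for every operation $f$.

\begin{lemma}\label{lem:short}
Let $A,B\in\mathcal V$, let $E\le A\times B$, and let $a_0,a_1,a_2\in A$, $b_1,b_2,b_3\in B$.
\begin{itemize}
\item[(a)] If $\mathcal V$ is $3$-permutable and $a_0\sim b_1\sim a_1\sim b_2\sim a_2$, then $a_0\sim b\sim a_2$ for some $b\in B$.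
\item[(b)] If $\mathcal V$ is $4$-permutable and $a_0\sim b_1\sim a_1\sim b_2\sim a_2\sim b_3$, then $a_0\sim b\sim a\sim b_3$ for some $a\in A$, $b\in B$.
\end{itemize}
\end{lemma}

\begin{proof}
The algebra $E$ lies in $\mathcal V$. Let $\alpha$ be equality of first coordinates and $\beta$ equality of second coordinates; both are congruences of $E$. The walks give
\[
(a_0,b_1)\mathrel\beta(a_1,b_1)\mathrel\alpha(a_1,b_2)\mathrel\beta(a_2,b_2)\qquad\text{and, in (b), also}\qquad (a_2,b_2)\mathrel\alpha(a_2,b_3).
\]
In (a), $3$-permutability yields $f,f'\in E$ with $(a_0,b_1)\mathrel\alpha f\mathrel\beta f'\mathrel\alpha(a_2,b_2)$, so $f=(a_0,b)$ and $f'=(a_2,b)$ for some $b$. In (b), $4$-permutability yields $f_1,f_2,f_3\in E$ with $(a_0,b_1)\mathrel\alpha f_1\mathrel\beta f_2\mathrel\alpha f_3\mathrel\beta(a_2,b_3)$, so $f_1=(a_0,b)$, $f_2=(a,b)$, $f_3=(a,b_3)$ for some $a,b$.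
\end{proof}

Let $e_1=(a_0,b_1)$, $e_2=(a_1,b_1)$, $e_3=(a_1,b_2)$, $e_4=(a_2,b_2)$ be the edges of the walk in (a). A $4$-ary term $T$ applied to them gives the edge
\begin{equation}\label{eq:edge}
T(a_0,a_1,a_1,a_2)\sim T(b_1,b_1,b_2,b_2).
\end{equation}
This is the origin of the patterns $(x,y,y,z)$ and $(x,x,z,z)$ in \eqref{L1} and \eqref{L2}. To produce a common neighbor of $a_0$ and $a_2$ by terms is to find $4$-ary terms $P_1,P_2$ with
\begin{equation}\label{eq:P}
P_1(x,y,y,z)=x,\qquad P_2(x,y,y,z)=z,\qquad P_1(x,x,z,z)=P_2(x,x,z,z).
\end{equation}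

\begin{lemma}\label{lem:P}
A variety is $3$-permutable if and only if it has terms $P_1,P_2$ satisfying \eqref{eq:P}.
\end{lemma}

\begin{proof}
Given $P_1,P_2$, put $p_1(x,y,z)=P_1(x,y,z,z)$ and $p_2(x,y,z)=P_2(x,x,y,z)$. Then $p_1(x,y,y)=P_1(x,y,y,y)=x$, $p_2(x,x,y)=P_2(x,x,x,y)=y$, and
\[
p_1(x,x,y)=P_1(x,x,y,y)=P_2(x,x,y,y)=p_2(x,y,y),
\]
which is \eqref{eq:HM} for $n=3$. Conversely, given $p_1,p_2$, the terms $P_1(x,y,z,w)=p_1(x,y,z)$ and $P_2(x,y,z,w)=p_2(y,z,w)$ satisfy \eqref{eq:P}.
\end{proof}

\subsection{The case $k=3$}\label{sub:hex}
We want a variety in which $a_0$ and $a_2$ need not have a common neighbor but acquire one as soon as a majority operation is present. A majority operation turns pairwise common neighbors of \emph{three} vertices into a common neighbor of all three, and for two vertices it has nothing to work with. So we replace the two vertices $a_0,a_2$ by three.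

Let $A,B\in\mathcal L_3$, let $E\le A\times B$ contain $e_1,\dots,e_4$, and abbreviate $c_i=c_i(a_0,a_1,a_2)$ and $r_j=r_j(b_1,b_2)$.

\emph{Coding.} By \eqref{L3} the triple $(c_1,c_2,c_3)$ encodes $a_0$ and $a_2$, which are recovered by $Q_1$ and $Q_2$. Suppose the three code words have a common neighbor $t$. Applying $Q_1$ and $Q_2$ to the edges $c_1\sim t$, $c_2\sim t$, $c_3\sim t$ gives $a_0\sim Q_1(t,t,t)$ and $a_2\sim Q_2(t,t,t)$, and by \eqref{L4} both right sides equal $q(t)$. So a common neighbor of the code words yields a common neighbor of $a_0$ and $a_2$.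

\emph{The hexagon.} By \eqref{eq:edge}, \eqref{L1} and \eqref{L2}, the operation $s_{ij}$ gives the edge $c_i\sim r_j$ for $i\ne j$. These six edges form the hexagon of Figure~\ref{fig:hex}: any two code words have a common neighbor, and none is provided for all three.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=2pt}]
\node (a0) at (0,1.5) {$a_0$}; \node (a1) at (1.8,1.5) {$a_1$}; \node (a2) at (3.6,1.5) {$a_2$};
\node (b1) at (0.9,0) {$b_1$}; \node (b2) at (2.7,0) {$b_2$};
\draw (a0) -- node[left] {\small $e_1$} (b1) -- node[left] {\small $e_2$} (a1)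
  -- node[right] {\small $e_3$} (b2) -- node[right] {\small $e_4$} (a2);
\node (c1) at (5.8,1.5) {$c_1$}; \node (c2) at (7.4,1.5) {$c_2$}; \node (c3) at (9,1.5) {$c_3$};
\node (r1) at (5.8,0) {$r_1$}; \node (r2) at (7.4,0) {$r_2$}; \node (r3) at (9,0) {$r_3$};
\draw (c1)--(r2) (c1)--(r3) (c2)--(r1) (c2)--(r3) (c3)--(r1) (c3)--(r2);
\end{tikzpicture}
\caption{Left: a path with edges $e_1,\dots,e_4$ in a bipartite graph $E\le A\times B$ with $A,B\in\mathcal L_3$. Right: the hexagon it generates, where $c_i=c_i(a_0,a_1,a_2)$, $r_j=r_j(b_1,b_2)$, and the edge $c_i\sim r_j$ ($i\ne j$) is $s_{ij}(e_1,e_2,e_3,e_4)$.}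
\label{fig:hex}
\end{figure}

\emph{With majority.} If $A,B\in\mathcal L_3\vee\mathcal M$ and $E$ is closed under $m$, put $t=m(r_1,r_2,r_3)$. Applying $m$ to the edges $c_2\sim r_1$, $c_1\sim r_2$, $c_1\sim r_3$ gives $c_1=m(c_2,c_1,c_1)\sim t$. In the same way $c_2=m(c_2,c_1,c_2)\sim t$ and $c_3=m(c_3,c_3,c_1)\sim t$. Hence $a_0\sim q(t)\sim a_2$.

\emph{Without majority.} The evident move is to choose a neighbor for each code word separately, say $c_1\sim r_2$, $c_2\sim r_1$, $c_3\sim r_1$, which gives
\begin{equation}\label{eq:stuck}
a_0\sim Q_1(r_2,r_1,r_1),\qquad a_2\sim Q_2(r_2,r_1,r_1).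
\end{equation}
The tuple $(r_2,r_1,r_1)$ is not constant, so \eqref{L4} does not identify the two right sides. The difficulty is to show that no iteration of the operations does better. The tool is that the hexagon folds onto the path in several ways. One folding sends $c_1$ to $a_0$, the other $c_i$ to $a_1$, and all $r_j$ to $b_1$; another sends $c_1$ to $a_2$, the other $c_i$ to $a_1$, $r_1$ to $b_1$, and the other $r_j$ to $b_2$. The first imitates $Q_1$ on the first argument and turns the first edge in \eqref{eq:stuck} into $a_0\sim b_1$; the second imitates $Q_2$ and turns the second edge into $a_2\sim b_2$. Section~\ref{sec:fold} iterates such foldings to a map $\pi$ that carries every neighbor of $a_0$ to $b_1$ and no neighbor of $a_2$ to $b_1$.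

\begin{remark}\label{rem:ids}
The symbols $c_i,r_j,q$ are names for terms in the $s_{ij}$ and $Q_j$. So is $d$: for $i\ne j$ we have $c_i(x,x,x)=s_{ij}(x,x,x,x)=r_j(x,x)$, and any two indices in $K$ miss a third, so all these terms agree and \eqref{L5} names their common value. From \eqref{L3}--\eqref{L5} we get $q(d(x))=Q_1(c_1(x,x,x),\dots,c_k(x,x,x))=x$.
\end{remark}

\section{The join is 3-permutable}\label{sec:join}

\begin{proposition}\label{prop:join}
The variety $\mathcal L_k\vee\mathcal N_k$ is $3$-permutable.
\end{proposition}

\begin{proof}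
For each $i\in K$ choose $\sigma(i)\in K$ with $\sigma(i)\ne i$. Let $T_i(\vec x)$, $\vec x=(x_1,x_2,x_3,x_4)$, be $\nu$ applied to the $k$ arguments whose $j$-th entry is $s_{ij}(\vec x)$ for $j\neq i$ and whose $i$-th entry is $s_{\sigma(i)i}(\vec x)$. On $(x,y,y,z)$ every entry other than the $i$-th equals $c_i(x,y,z)$ by \eqref{L1}, so near-unanimity gives $T_i(x,y,y,z)=c_i(x,y,z)$. On $(x,x,z,z)$ the $j$-th entry is $r_j(x,z)$ for every $j\in K$ by \eqref{L2}, including $j=i$, so $T_i(x,x,z,z)=t(x,z)$ with $t(x,z)=\nu(r_1(x,z),\dots,r_k(x,z))$ independent of $i$. Put $P_j=Q_j(T_1,\dots,T_k)$ for $j=1,2$. Then \eqref{L3} gives the first two identities in \eqref{eq:P}, and \eqref{L4} gives $P_1(x,x,z,z)=q(t(x,z))=P_2(x,x,z,z)$. Lemma~\ref{lem:P} applies.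
\end{proof}

\begin{remark}\label{rem:sjj}
The restriction $i\ne j$ on $s_{ij}$ is essential. If a single operation $s_{jj}$ satisfying \eqref{L1} and \eqref{L2} were added, then the terms $Q_1(s_{1j},\dots,s_{kj})$ and $Q_2(s_{1j},\dots,s_{kj})$ would satisfy \eqref{eq:P} with no help from $\nu$. For $k=2$ the near-unanimity identities give $x=\nu(x,y)=y$, so $k=3$ is the first meaningful case.
\end{remark}

\section{Normal forms}\label{sec:nf}

To prove that something cannot be derived in $\mathcal L_k$ we need algebras in which equality is transparent. Read from left to right, and together with $q(d(x))=x$, the identities of $\mathcal L_k$ shorten terms. We take as elements the terms to which no such shortening applies.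

Terms are built from a set $X$ of variables and the operation symbols of $\mathcal L_k$. The \emph{head} of $f(t_1,\dots,t_n)$ is $f$, and $|t|$ is the number of occurrences of symbols in $t$. Variables are \emph{reduced}, and $f(t_1,\dots,t_n)$ is \emph{reduced} if all $t_i$ are reduced and it has none of the forms
\begin{gather*}
c_i(u,u,u),\qquad r_j(u,u),\qquad q(d(u)),\qquad s_{ij}(u,v,v,w),\qquad s_{ij}(u,u,w,w),\\
Q_j(u,\dots,u),\qquad Q_j(c_1(x,y,z),\dots,c_k(x,y,z)),
\end{gather*}
where $u,v,w,x,y,z$ are arbitrary terms. Let $F(X)$ be the set of reduced terms. We define an operation $\hat f$ on $F(X)$ for each symbol $f$; the value $\hat f(\vec u)$ is \emph{formal} if it is the term $f(\vec u)$ itself.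
\begin{itemize}
\item $\hat d(u)$ is formal. $\hat c_i(u,u,u)=\hat r_j(u,u)=d(u)$, and all other values of $\hat c_i$ and $\hat r_j$ are formal.
\item $\hat s_{ij}(u_1,u_2,u_3,u_4)$ is $\hat c_i(u_1,u_2,u_4)$ if $u_2=u_3$, is $\hat r_j(u_1,u_3)$ if $u_1=u_2$ and $u_3=u_4$, and is formal otherwise. If both conditions hold, all $u_i$ are equal and both values are $d(u_1)$.
\item $\hat q(d(u))=u$, and all other values of $\hat q$ are formal.
\item A tuple $(u_1,\dots,u_k)$ is a \emph{code of $(x,y,z)$} if $u_l=\hat c_l(x,y,z)$ for all $l\in K$. On a code of $(x,y,z)$ put $\hat Q_1=x$ and $\hat Q_2=z$. On a constant tuple $(u,\dots,u)$ that is not a code put $\hat Q_1=\hat Q_2=q(u)$. All other values are formal.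
\end{itemize}

\begin{lemma}\label{lem:F1}
The term $\hat c_i(x,y,z)$ has head $d$ if $x=y=z$ and head $c_i$ otherwise. If $\hat c_i(x,y,z)=\hat c_l(x',y',z')$, then $(x,y,z)=(x',y',z')$, and if moreover $i\ne l$, then $x=y=z$.
\end{lemma}

\begin{proof}
The first claim is the definition. If the two terms are equal, then either both have head $d$, so that $x=y=z$, $x'=y'=z'$ and $d(x)=d(x')$, or both are formal, so that $i=l$ and the arguments agree.
\end{proof}

\begin{proposition}\label{prop:F}
$F(X)$ is an algebra in $\mathcal L_k$, and $\mathcal L_k$ is not locally finite.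
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:F1}, a code determines the triple it encodes, and a code is either of the form $(c_1(x,y,z),\dots,c_k(x,y,z))$, which is not constant, or of the form $(d(v),\dots,d(v))$, encoding $(v,v,v)$. So a constant tuple $(w,\dots,w)$ is a code exactly when $w$ has head $d$. It follows that the term $q(u)$ in the definition of $\hat Q_j$ is reduced; each formal value is reduced because the excluded forms are exactly the arguments on which another value was prescribed. Identities \eqref{L1}, \eqref{L2}, \eqref{L3}, \eqref{L5} hold by definition. For \eqref{L4}: if $w=d(v)$, then $\hat Q_j(w,\dots,w)=v=\hat q(w)$, and otherwise $\hat Q_j(w,\dots,w)=q(w)=\hat q(w)$. Finally, in $F(\{x\})$ the subalgebra generated by $x$ contains the distinct elements $x,d(x),d(d(x)),\dots$.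
\end{proof}

\begin{remark}\label{rem:free}
We do not need it, but $F(X)$ is the free algebra of $\mathcal L_k$ on $X$: it is generated by $X$, and each clause above is a consequence of \eqref{L1}--\eqref{L5}, so evaluating reduced terms along a map from $X$ to an algebra of $\mathcal L_k$ is a homomorphism.
\end{remark}

Call $d,c_i,r_j,s_{ij}$ \emph{constructors} and $q,Q_1,Q_2$ \emph{decoders}. If $f$ is a constructor, then $\hat f(\vec u)$ has a constructor as head; in particular it is not a variable. The next lemma lists all ways in which a constructor can produce a code word.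

\begin{lemma}\label{lem:F2}
Let $f$ be a constructor with $\hat f(\vec u)=\hat c_i(x,y,z)$.
\begin{itemize}
\item If $f=d$, then $\vec u=(x)$ and $x=y=z$.
\item If $f=r_j$, then $\vec u=(x,x)$ and $x=y=z$.
\item If $f=c_j$, then $\vec u=(x,y,z)$, and $j=i$ or $x=y=z$.
\item If $f=s_{jm}$, then $\vec u=(x,y,y,z)$, and $j=i$ or $x=y=z$.
\end{itemize}
In every case the entries of $\vec u$ are exactly $x,y,z$.
\end{lemma}

\begin{proof}
The value has head $c_i$ or $d$. For $f=d$ we have $d(u_1)=\hat c_i(x,y,z)$, so $x=y=z=u_1$. For $f=r_j$ the value is not formal, so $u_1=u_2$ and $d(u_1)=\hat c_i(x,y,z)$. For $f=c_j$ apply Lemma~\ref{lem:F1}. For $f=s_{jm}$: if $u_2\ne u_3$, the value is formal or equals $\hat r_m(u_1,u_3)$ with $u_1=u_2\ne u_3$, so its head is $s_{jm}$ or $r_m$, which is excluded. Hence $u_2=u_3$ and $\hat c_j(u_1,u_2,u_4)=\hat c_i(x,y,z)$, and Lemma~\ref{lem:F1} applies.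
\end{proof}

\section{The graph generated by a path}\label{sec:E}

Let $A=F(\{a_0,a_1,a_2\})$ and $B=F(\{b_1,b_2,b_3\})$; these sets are disjoint. Let $E\le A\times B$ be the subalgebra generated by the five \emph{generators}
\[
(a_0,b_1),\quad(a_1,b_1),\quad(a_1,b_2),\quad(a_2,b_2),\quad(a_2,b_3),
\]
the edges of the path $a_0\sim b_1\sim a_1\sim b_2\sim a_2\sim b_3$. By Remark~\ref{rem:free} this graph maps to every graph of the kind in Lemma~\ref{lem:short}(b) over $\mathcal L_k$, so it is the one in which shortcuts are hardest to find. By Lemma~\ref{lem:short} it suffices to show that $a_0$ and $a_2$ have no common neighbor (for Theorem~\ref{thm:main}) and that there is no walk $a_0\sim b\sim a\sim b_3$ (for Theorem~\ref{thm:four}).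

An element of $A\cup B$ is a \emph{Q-element} if its head is a decoder, and \emph{plain} otherwise; the plain elements are the variables and the terms whose head is a constructor. A Q-element $h$ has \emph{components} $h_1,\dots,h_k$ and an index set $J(h)\subseteq\{1,2\}$:
\[
\begin{array}{lll}
h=Q_j(v_1,\dots,v_k): & h_l=v_l, & J(h)=\{j\};\\
h=q(v): & h_l=v, & J(h)=\{1,2\}.
\end{array}
\]
Then $|h_l|<|h|$. If $\vec v$ is not a code, then $h=\hat Q_j(\vec v)$ is a Q-element with components $v_1,\dots,v_k$ and $j\in J(h)$. Consequently, if $\hat Q_j(\vec v)$ is plain, then $\vec v$ is a code.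

Let $E_{-1}=\emptyset$, let $E_0$ be the set of generators, and let $E_{n+1}$ consist of $E_n$ and all results of basic operations applied to pairs from $E_n$. Then $E=\bigcup_nE_n$. Since $\hat q(u)=\hat Q_1(u,\dots,u)$, an application of $q$ may always be read as an application of $Q_1$.

Decoders are the source of trouble, because a decoder may return a short term whose shape does not show how it was obtained. The first lemma implies that decoding on both sides at once produces no new edge.

\begin{lemma}\label{lem:descend}
If $(\hat c_i(x,y,z),\hat c_i(x',y',z'))\in E_n$, then $(x,x'),(y,y'),(z,z')\in E_{n-1}$.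
\end{lemma}

\begin{proof}
Induction on $n$. For $n=0$ the hypothesis fails, since $\hat c_i(x,y,z)$ is not a variable. Let $n\ge1$. If the pair lies in $E_{n-1}$, the induction hypothesis gives more than we need. Otherwise the pair is $(\hat f(\vec u),\hat f(\vec u'))$ with all $(u_p,u_p')\in E_{n-1}$. If $f$ is a constructor, Lemma~\ref{lem:F2} describes $\vec u$ in terms of $x,y,z$ and $\vec u'$ in terms of $x',y',z'$ by the same pattern, and in each of the four cases the pairs $(x,x'),(y,y'),(z,z')$ are among the $(u_p,u_p')$. If $f=Q_j$, both values are plain, so $\vec u$ and $\vec u'$ are codes, say of $(\xi,\eta,\zeta)$ and $(\xi',\eta',\zeta')$. By induction $(\xi,\xi'),(\zeta,\zeta')\in E_{n-2}$. Our pair is one of these two, so it lies in $E_{n-1}$, contrary to the assumption.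
\end{proof}

We call $g$ a \emph{decoded neighbor} of $h$ if $h$ is a Q-element and there are $x,y,z$ with $\hat c_l(x,y,z)\sim h_l$ for all $l\in K$ such that $g=x$ and $1\in J(h)$, or $g=z$ and $2\in J(h)$. The edges \eqref{eq:stuck} are of this kind.

\begin{lemma}\label{lem:types}
Every edge $g\sim h$ satisfies at least one of the following.
\begin{itemize}
\item[(P)] Both $g,h$ are plain, and either the edge is a generator, or $g=\hat f(\vec u)$ and $h=\hat f(\vec v)$ for a constructor $f$ with $u_p\sim v_p$ for all $p$.
\item[(N)] Both $g,h$ are Q-elements, $J(g)\cap J(h)\neq\emptyset$, and $g_l\sim h_l$ for all $l\in K$.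
\item[(D)] One of $g,h$ is a decoded neighbor of the other.
\end{itemize}
An edge between plain elements satisfies \emph{(P)}. If $g$ is plain and $h$ is a Q-element, then $g$ is a decoded neighbor of $h$.
\end{lemma}

\begin{proof}
Take the least $n$ such that the edge lies in $E_n$. If $n=0$, or if the edge arises from $E_{n-1}$ by a constructor, (P) holds. Otherwise $g=\hat Q_j(\vec u)$ and $h=\hat Q_j(\vec v)$ with edges $u_l\sim v_l$ in $E_{n-1}$. If both tuples were codes, Lemma~\ref{lem:descend} would put the edge $g\sim h$ into $E_{n-2}$, contrary to minimality. If neither is a code, (N) holds. If exactly one is a code, say $\vec u$, then $g$ is a decoded neighbor of $h$. The last two statements hold because (N) requires two Q-elements, (P) requires none, and only Q-elements have decoded neighbors.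
\end{proof}

Since constructor values are not variables, (P) gives the following fact, which says that on the variables no new plain neighbors appear:
\begin{equation}\label{eq:star}
\text{an edge between a variable and a plain element is a generator.}
\end{equation}

By Section~\ref{sub:hex}, a common neighbor $g$ of all code words $\hat c_l(x,y,z)$ makes $\hat q(g)$ a common neighbor of $x$ and $z$. The next lemma shows that for plain $g$ this happens only when $x$ and $z$ coincide or already had a common neighbor. Its second case is the place where the absence of $s_{jj}$ is used.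

\begin{lemma}\label{lem:common}
If $g$ is plain and $g\sim\hat c_l(x,y,z)$ for all $l\in K$, then $x=y=z$, or $g=d(e)$ for some $e$ adjacent to each of $x,y,z$.
\end{lemma}

\begin{proof}
For each $l$ the edge $g\sim \hat c_l(x,y,z)$ joins plain elements and is not a generator, so by (P) there is a constructor $f$, depending on $l$, with $\hat c_l(x,y,z)=\hat f(\vec u)$, $g=\hat f(\vec v)$ and $u_p\sim v_p$. In particular $g$ is not a variable. The head of $g$ restricts $f$, and we choose $l$ accordingly.

If $g$ has head $c_j$, then $f=c_j$ or $f=s_{jm}$ for some $m$. Take $l\ne j$; Lemma~\ref{lem:F2} gives $x=y=z$. If $g$ has head $r_j$, then $f=r_j$ or $f=s_{ij}$ with $i\ne j$. Take $l=j$; Lemma~\ref{lem:F2} gives $x=y=z$ in both cases, in the second because $i\neq l$. If $g$ has head $s_{ij}$, then $f=s_{ij}$; take $l\ne i$ and obtain $x=y=z$ again. If $g=d(e)=\hat c_1(e,e,e)$, take any $l$. By Lemma~\ref{lem:F2} all $v_p$ equal $e$ and each of $x,y,z$ is some $u_p$, so $x,y,z\sim e$.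
\end{proof}

\section{Folding: $\mathcal L_k$ is not 3-permutable}\label{sec:fold}

By \eqref{eq:star}, no plain element is adjacent to both $a_0$ and $a_2$. To dispose of Q-elements we construct a map $\pi$ from $A\cup B$ to plain elements such that every plain neighbor of $h$ is a neighbor of $\pi(h)$.

\subsection{Selectors}
A \emph{selector} $\theta$ assigns to each constructor $f$ one of its argument positions $\theta[f]$ so that $\theta[s_{ij}]$, $\theta[c_i]$ and $\theta[r_j]$ form a column of the table
\begin{equation}\label{eq:sel}
\begin{array}{c|cccc}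
\theta[s_{ij}] & 1&2&3&4\\ \hline
\theta[c_i] & 1&2&2&3\\
\theta[r_j] & 1&1&2&2
\end{array}
\end{equation}
for all $i\ne j$. This says that \eqref{L1} and \eqref{L2} hold when each constructor is read as the projection onto the chosen position. Equivalently, $\theta$ folds the graph with edges $c_i\sim r_j$ ($i\ne j$) onto the path $a_0,b_1,a_1,b_2,a_2$, the edge $c_i\sim r_j$ going to $e_{\theta[s_{ij}]}$. A selector acts on plain elements: it fixes variables and sends $f(u_1,\dots,u_n)$ to $u_{\theta[f]}$. So $\theta(g)$ lies on the same side as $g$, satisfies $|\theta(g)|\le|g|$, and need not be plain; also $\theta(d(u))=u$.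

For $l\in K$ we use the selectors $\lambda_l,\rho_l,\kappa$ given by the following positions, where $i,j\neq l$.
\[
\begin{array}{c|cc|cc|ccc}
 & c_l & c_i & r_l & r_j & s_{lj} & s_{il} & s_{ij}\\ \hline
\lambda_l & 1&2&1&1&1&2&2\\
\rho_l & 3&2&1&2&4&2&3\\
\kappa & 2&2&1&1&2&2&2
\end{array}
\]
These are selectors: the triples $(\theta[s],\theta[c],\theta[r])$ for $s_{lj},s_{il},s_{ij}$ are $(1,1,1)$, $(2,2,1)$, $(2,2,1)$ for $\lambda_l$; they are $(4,3,2)$, $(2,2,1)$, $(3,2,2)$ for $\rho_l$; and they are all $(2,2,1)$ for $\kappa$. The foldings described in Section~\ref{sub:hex} are $\lambda_1$ and $\rho_1$, and $\kappa$ folds everything onto the edge $e_2$. The choice $\rho_l[c_l]=3$, $\rho_l[r_l]=1$ is allowed only because there is no $s_{ll}$; it is what makes part (e) below true.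

\begin{lemma}\label{lem:sel}
Let $\theta$ be a selector.
\begin{itemize}
\item[(a)] $\theta(\hat f(\vec u))=u_{\theta[f]}$ for every constructor $f$, whether or not $\hat f(\vec u)$ is formal.
\item[(b)] If $g\sim h$ and both are plain, then $\theta(g)\sim\theta(h)$.
\item[(c)] If $g$ is plain and $g\sim\hat c_l(x,y,z)$ for all $l\in K$, then $x,y,z\sim\theta(g)$.
\item[(d)] $\lambda_l(\hat c_l(x,y,z))=x$ and $\rho_l(\hat c_l(x,y,z))=z$.
\item[(e)] For every plain $g$ there are $l,l'\in K$ with $\lambda_l(g)=\kappa(g)=\rho_{l'}(g)$.
\end{itemize}
\end{lemma}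

\begin{proof}
(a) For formal values this is the definition. If $\hat c_i(\vec u)$ or $\hat r_j(\vec u)$ is not formal, it is $d(u)$ with all entries of $\vec u$ equal to $u=\theta(d(u))$. Let $f=s_{ij}$. If $u_2=u_3$, then $\theta(\hat s_{ij}(\vec u))$ is the entry of $(u_1,u_2,u_4)$ in position $\theta[c_i]$; for $\theta[s_{ij}]=1,2,3,4$ this is $u_1,\ u_2,\ u_2=u_3,\ u_4$ by \eqref{eq:sel}. If $u_1=u_2$ and $u_3=u_4$, it is the entry of $(u_1,u_3)$ in position $\theta[r_j]$; for $\theta[s_{ij}]=1,2,3,4$ this is $u_1,\ u_1=u_2,\ u_3,\ u_3=u_4$.

(b) The edge satisfies (P). A generator is fixed by $\theta$. Otherwise $\theta(g)=u_{\theta[f]}\sim v_{\theta[f]}=\theta(h)$ by (a).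

(c) Apply Lemma~\ref{lem:common}. If $x=y=z$, then $g\sim d(x)$, so $\theta(g)\sim x$ by (b). If $g=d(e)$ with $x,y,z\sim e$, then $\theta(g)=e$.

(d) This is (a) with $\lambda_l[c_l]=1$ and $\rho_l[c_l]=3$.

(e) On variables and on $d(u)$ all selectors agree. For head $c_i$ take $l=l'\ne i$ (position $2$). For head $r_j$ take any $l$ and $l'=j$ (position $1$). For head $s_{ij}$ take $l\ne i$ and $l'=j$ (position $2$).
\end{proof}

\subsection{The map $\pi$}
A Q-element is a decoder stuck on a tuple that is not a code. We decode it by force: make the first component plain, then apply the selector that imitates the decoder on a first code word. For head $q$, which stands for both $Q_1$ and $Q_2$, part (c) shows that any selector serves the purposes of this section; we take $\kappa$, because part (e) will be needed in Section~\ref{sec:four}. The selected argument may again be a Q-element, so the step is repeated.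

Define $\pi(g)$ by recursion on $|g|$. If $g$ is plain, $\pi(g)=g$. If $g$ is a Q-element, put
\[
g^{\downarrow}=
\begin{cases}
\kappa(\pi(g_1)) & \text{if the head of $g$ is } q,\\
\lambda_1(\pi(g_1)) & \text{if the head of $g$ is } Q_1,\\
\rho_1(\pi(g_1)) & \text{if the head of $g$ is } Q_2,
\end{cases}
\qquad\qquad \pi(g)=\pi(g^{\downarrow}).
\]
Inductively, $\pi(g)$ is plain, lies on the same side as $g$, and $|\pi(g)|\le|g|$; for a Q-element, $|g^\downarrow|\le|\pi(g_1)|\le|g_1|<|g|$, so the recursion is well founded. For the elements in \eqref{eq:stuck}, with $r_j=r_j(b_1,b_2)$, we get $\pi(Q_1(r_2,r_1,r_1))=\lambda_1(r_2)=b_1$ and $\pi(Q_2(r_2,r_1,r_1))=\rho_1(r_2)=b_2$, as announced.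

\begin{lemma}\label{lem:pi}
\begin{itemize}
\item[(i)] If $g$ is a decoded neighbor of $h$, then $g\sim h^\downarrow$.
\item[(ii)] If $g$ is plain and $g\sim h$, then $g\sim\pi(h)$.
\end{itemize}
\end{lemma}

\begin{proof}
We prove both statements together by induction on $|h|$.

(i) Let $x,y,z$ be as in the definition of a decoded neighbor. The elements $\hat c_l(x,y,z)$ are plain and $|h_l|<|h|$, so (ii) gives $\hat c_l(x,y,z)\sim\pi(h_l)$ for all $l$. If $h=q(v)$, then the plain element $\pi(v)$ is adjacent to all code words, so $x,z\sim\kappa(\pi(v))=h^\downarrow$ by Lemma~\ref{lem:sel}(c), and $g\in\{x,z\}$. If $h$ has head $Q_1$, then $g=x=\lambda_1(\hat c_1(x,y,z))\sim\lambda_1(\pi(h_1))=h^\downarrow$ by Lemma~\ref{lem:sel}(d),(b). If $h$ has head $Q_2$, then $g=z=\rho_1(\hat c_1(x,y,z))\sim\rho_1(\pi(h_1))=h^\downarrow$.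

(ii) If $h$ is plain, $\pi(h)=h$. Otherwise $g$ is a decoded neighbor of $h$ by Lemma~\ref{lem:types}, so $g\sim h^\downarrow$ by (i), and $g\sim\pi(h^\downarrow)=\pi(h)$ by induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $a_0\sim b\sim a_2$ for some $b\in B$. By Lemma~\ref{lem:pi}(ii), $a_0\sim\pi(b)\sim a_2$ with $\pi(b)$ plain. By \eqref{eq:star}, the first edge forces $\pi(b)=b_1$ and the second forces $\pi(b)\in\{b_2,b_3\}$, a contradiction. So $a_0$ and $a_2$ have no common neighbor, and $\mathcal L_k$ is not $3$-permutable by Lemma~\ref{lem:short}(a). The other two claims are Propositions~\ref{prop:F} and~\ref{prop:join}.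
\end{proof}

\section{$\mathcal L_k$ is not 4-permutable}\label{sec:four}

In a walk $a_0\sim b\sim a\sim b_3$ the middle edge may join two Q-elements, and $\pi$ does not preserve such edges.

\begin{example}\label{ex:fail}
Let $c_i=c_i(a_0,a_1,a_2)$ and $r_2=r_2(b_1,b_2)$. Applying $\hat Q_2$ to the edges $c_1\sim r_2$, $c_3\sim r_2,\dots,c_3\sim r_2$ gives the edge $u\sim w$ with $u=Q_2(c_1,c_3,\dots,c_3)$ and $w=q(r_2)$; the tuple is not a code because its second entry has neither head $c_2$ nor head $d$. Here $\pi(u)=\rho_1(c_1)=a_2$ and $\pi(w)=\kappa(r_2)=b_1$, and $a_2\not\sim b_1$ by \eqref{eq:star}. The mismatch comes from applying different selectors on the two sides. It is repaired by Lemma~\ref{lem:sel}(e): $\kappa(r_2)=\rho_2(r_2)$, and decoding $u$ through its \emph{second} component gives $\rho_2(c_3)=a_1\sim b_1$.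
\end{example}

So we keep $\pi(w)$ and let the plain replacement of $u$ depend on $w$. The bound on its size is what keeps the induction going.

\begin{lemma}\label{lem:repl}
Let $w\sim u$. Then there is a plain element $u^*$ with $|u^*|\le|u|$ that is adjacent to $\pi(w)$ and to every plain neighbor of $u$.
\end{lemma}

\begin{proof}
Induction on $|w|+|u|$. If $w$ is plain, take $u^*=\pi(u)$; it is adjacent to all plain neighbors of $u$, among them $w=\pi(w)$, by Lemma~\ref{lem:pi}(ii). If $u$ is plain, take $u^*=u$, which is adjacent to $\pi(w)$ by the same lemma. Now let $w$ and $u$ be Q-elements. By Lemma~\ref{lem:types}, every plain neighbor of $u$ is a decoded neighbor of $u$, and the edge $w\sim u$ satisfies (D) or (N).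

\emph{$w$ is a decoded neighbor of $u$.} By Lemma~\ref{lem:pi}(i), $w$ and all plain neighbors of $u$ are adjacent to $u^\downarrow$. The element obtained by induction for the edge $w\sim u^\downarrow$ has the required properties, since $|u^\downarrow|<|u|$.

\emph{$u$ is a decoded neighbor of $w$.} By Lemma~\ref{lem:pi}(i), $u\sim w^\downarrow$. Apply induction to the edge $w^\downarrow\sim u$ and use $\pi(w^\downarrow)=\pi(w)$.

\emph{The edge satisfies \emph{(N)}.} Let $j\in J(w)\cap J(u)$, and put $\theta_l=\lambda_l$ if $j=1$ and $\theta_l=\rho_l$ if $j=2$. There is an $l\in K$ with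
\[
\theta_l(\pi(w_l))=w^\downarrow .
\]
Indeed, if $w$ has head $Q_j$, take $l=1$; if $w=q(w_0)$, all components equal $w_0$, and Lemma~\ref{lem:sel}(e) gives $l$ with $\theta_l(\pi(w_0))=\kappa(\pi(w_0))=w^\downarrow$. Fix this $l$. Induction for the edge $w_l\sim u_l$ gives a plain $u'$ with $|u'|\le|u_l|$ that is adjacent to $\pi(w_l)$ and to every plain neighbor of $u_l$. Put $u''=\theta_l(u')$. Then $|u''|\le|u_l|<|u|$, and $u''\sim\theta_l(\pi(w_l))=w^\downarrow$ by Lemma~\ref{lem:sel}(b).

We claim that every plain neighbor $\eta$ of $u$ is adjacent to $u''$. As $\eta$ is a decoded neighbor of $u$, there are $x,y,z$ such that the plain elements $C_m=\hat c_m(x,y,z)$ satisfy $C_m\sim u_m$ for all $m\in K$, and $\eta\in\{x,z\}$. If $u$ has head $Q_j$, then $J(u)=\{j\}$, so $\eta=x$ for $j=1$ and $\eta=z$ for $j=2$, that is, $\eta=\theta_l(C_l)$ by Lemma~\ref{lem:sel}(d). Since $C_l\sim u_l$, we have $C_l\sim u'$, and so $\eta\sim\theta_l(u')=u''$ by Lemma~\ref{lem:sel}(b). If $u$ has head $q$, all components of $u$ equal $u_l$, so every $C_m$ is a plain neighbor of $u_l$ and hence adjacent to $u'$.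 Lemma~\ref{lem:sel}(c) gives $x,z\sim\theta_l(u')=u''$. This proves the claim.

The element $u''$ need not be plain. Since $|w^\downarrow|+|u''|<|w|+|u|$, induction for the edge $w^\downarrow\sim u''$ gives a plain $u^*$ with $|u^*|\le|u''|<|u|$ that is adjacent to $\pi(w^\downarrow)=\pi(w)$ and to every plain neighbor of $u''$, hence to every plain neighbor of $u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
If $\mathcal L_k$ were $4$-permutable, Lemma~\ref{lem:short}(b) would give $a\in A$ and $b\in B$ with $a_0\sim b\sim a\sim b_3$. By Lemma~\ref{lem:pi}(ii), $a_0\sim\pi(b)$, so $\pi(b)=b_1$ by \eqref{eq:star}. Lemma~\ref{lem:repl} with $w=b$ and $u=a$ gives a plain $u^*$ adjacent to $\pi(b)=b_1$ and to the plain neighbor $b_3$ of $a$. By \eqref{eq:star}, $u^*\sim b_3$ forces $u^*=a_2$, and then $a_2\sim b_1$ would have to be a generator, which it is not.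
\end{proof}

\begin{thebibliography}{1}
\bibitem{maj}
\emph{On the use of majority for investigating primeness of 3-permutability},
\texttt{http://www.math.u-szeged.hu/\textasciitilde zadori/publications/publ33.pdf}.
\end{thebibliography}
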